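# Hermitian metrics whose volume collapses under $dd^c$-perturbation

## 1. Hermitian metrics, $dd^c$-perturbations and the numbers $v_\pm$

Manifolds are connected throughout. Lebesgue measure on $\mathbb C$ is written $d\lambda$.

**Definition (the operator $d^c$).** On a complex manifold put $d^c=\frac{i}{2\pi}(\bar\partial-\partial)$. Then $dd^c=\frac i\pi\partial\bar\partial$. For a real function $s$,
$$ds\wedge d^cs=\tfrac{i}{2\pi}(\partial s+\bar\partial s)\wedge(\bar\partial s-\partial s)=\tfrac i\pi\,\partial s\wedge\bar\partial s .$$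

*Example.* On $\mathbb C$ with coordinate $w$, $dd^c|w|^2=\frac i\pi dw\wedge d\bar w=\frac2\pi d\lambda$. If $\zeta$ is a complex coordinate, then $d^c\,\mathrm{Re}\,\zeta=\frac{i}{4\pi}(d\bar\zeta-d\zeta)=\frac1{2\pi}d\,\mathrm{Im}\,\zeta$. On $\mathbb C^{r+1}\setminus0$, the form $dd^c\log|x|=\frac{i}{2\pi}\partial\bar\partial\log|x|^2$ is the pull-back of the Fubini–Study form of $\mathbb P^r$, normalized so that lines have area $1$.

**Definition (Hermitian metric).** A Hermitian metric on a compact complex manifold $X$ of dimension $n$ is a smooth positive definite real $(1,1)$-form $\omega$. It is Kähler if $d\omega=0$, and Gauduchon if $dd^c(\omega^{n-1})=0$.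

*Example.* Let $X=(\mathbb C^2\setminus0)/\langle x\mapsto e\,x\rangle$ (a Hopf surface), let $s=\log|x|$, and set $\omega=dd^cs+ds\wedge d^cs$. Scaling by $e$ changes $s$ by a constant, so $\omega$ descends to $X$. The term $dd^cs$ is the Fubini–Study form of $\mathbb P^1$, positive transversally to the fibres of $\mathbb C^2\setminus0\to\mathbb P^1$. The term $ds\wedge d^cs$ is semipositive, and positive along the fibres. So $\omega>0$. It is not closed: $d\omega=-ds\wedge dd^cs\ne0$. However, $d^c(ds\wedge d^cs)=d^cds\wedge d^cs=-dd^cs\wedge d^cs$, so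
$$dd^c(ds\wedge d^cs)=-(dd^cs)^2. \tag{1}$$
On the Hopf surface the right side is the pull-back of a $4$-form on $\mathbb P^1$, hence $0$. So $\omega$ is Gauduchon.

**Definition (extremal volumes).** For a Hermitian metric $\omega$ on a compact complex $n$-fold $X$, $v_-(\omega)$ and $v_+(\omega)$, also written $v_\pm(X,\omega)$, are the infimum and the supremum of
$$\int_X(\omega+dd^c\varphi)^n,\qquad \varphi\in C^\infty(X,\mathbb R),\quad \omega+dd^c\varphi>0 .$$
The metric is uniformly non-collapsing if $v_-(\omega)>0$.

*Example.* If $\omega$ is Kähler, expand $(\omega+dd^c\varphi)^n$. Every term except $\omega^n$ is exact, since it is $d\big(d^c\varphi\wedge(dd^c\varphi)^{j-1}\wedge\omega^{n-j}\big)$ up to a constant. So $v_-(\omega)=v_+(\omega)=\int_X\omega^n>0$.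

The question, posed in the text "The Hermitian Calabi-Yau Theorem", is the following. Is there a compact complex manifold $X$ with a Hermitian metric $\omega$ for which
$$\inf\Big\{\int_X(\omega+dd^c\varphi)^n\ \Big|\ \varphi\in C^\infty(X,\mathbb R),\ \omega+dd^c\varphi>0\Big\}=0\,?$$
Equivalently, can a Hermitian metric fail to be uniformly non-collapsing? The answer is yes, already in dimension $4$. We shall construct a $4$-fold all of whose Hermitian metrics have $v_-=0$.

## 2. Curves and Gauduchon surfaces: the volume is constant

For $n=1$, $\int_X(\omega+dd^c\varphi)=\int_X\omega$ by Stokes, so the volume is a positive constant.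

For $n=2$ suppose $\omega$ is Gauduchon, i.e. $dd^c\omega=0$. Then
$$\int(\omega+dd^c\varphi)^2=\int\omega^2+2\int\varphi\,dd^c\omega+\int(dd^c\varphi)^2=\int\omega^2. \tag{2}$$
Again the volume is constant. This applies to the Hopf surface above.

In general, Stokes turns the term of degree two in $\varphi$ into a multiple of $\int\varphi\,dd^c\varphi\wedge dd^c(\omega^{n-2})$. For $n=2$ the last factor is $dd^c1=0$. For $n\ge3$ the Gauduchon condition $dd^c(\omega^{n-1})=0$ says nothing about it, so this argument stops. To find collapse we should look at metrics with $dd^c\omega\neq0$ on which volumes can be computed. Formula (1) suggests how: use a function $s$ with $(dd^cs)^2\ne0$.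

## 3. Punctured line bundles and the manifolds $X_\theta$

**Definition (data).** Let $Y$ be a compact complex manifold of dimension $m$ with a Kähler form $\omega_Y$. Let $L\to Y$ be a holomorphic line bundle with Hermitian metric $h$, let $q:Z\to Y$ be the complement of its zero section (a principal $\mathbb C^*$-bundle), and let $s=\log|\cdot|_h:Z\to\mathbb R$.

Clearly $s(\lambda z)=s(z)+\log|\lambda|$. If $\sigma$ is a local holomorphic frame of $L$, write $z=e^{\zeta}\sigma(y)$. Then
$$s=\mathrm{Re}\,\zeta+\rho(y),\qquad\rho=\log|\sigma|_h. \tag{3}$$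
Since $dd^c\,\mathrm{Re}\,\zeta=0$, we get $dd^cs=q^*dd^c\rho$. Two frames give functions $\rho$ that differ by $\log|f|$ with $f$ holomorphic and nowhere zero, so the $dd^c\rho$ agree on overlaps. Hence $dd^cs=q^*\eta$ with $\eta$ a closed real $(1,1)$-form on $Y$. Put
$$I=\{u\in\mathbb R:\ \omega_Y+u\eta>0\text{ on }Y\},\qquad P(u)=\int_Y(\omega_Y+u\eta)^m .$$
Positivity is a convex condition, and an open one because $Y$ is compact. So $I$ is an open interval containing $0$, and $P>0$ on $I$.

*Example A.* Let $Z=\big((\mathbb C^2\setminus0)\times(\mathbb C^2\setminus0)\big)/\mathbb C^*$ with $t\cdot(x,y)=(tx,ty)$. It is a principal $\mathbb C^*$-bundle over $Y=\mathbb P^1\times\mathbb P^1$ via $\lambda\cdot[x,y]=[\lambda x,y]$, namely the complement of the zero section in $\mathcal O(-1)\boxtimes\mathcal O(1)$. Take $s=\log(|x|/|y|)$ and $\omega_Y=\omega_1+\omega_2$, where $\omega_1,\omega_2$ are the Fubini–Study forms of area $1$ of the two factors. Then $\eta=\omega_1-\omega_2$ and $\omega_Y+u\eta=(1+u)\omega_1+(1-u)\omega_2$. So $I=(-1,1)$ and $P(u)=2(1-u^2)$. At the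 ends of $I$ one of the two factors is crushed and $P$ tends to $0$.

*Example B.* Let $Z=\mathbb C^3\setminus0$, $Y=\mathbb P^2$, $s=\log|x|$, $\omega_Y=\eta=\omega_{FS}$. Then $I=(-1,\infty)$ and $P(u)=(1+u)^2$.

**Definition (the manifold $X_\theta$ and the metric $\omega$).** For $\theta\in\mathbb R$ let $X_\theta=(Z\times\mathbb C)/\Gamma_\theta$, where $\Gamma_\theta$ is generated by the commuting maps
$$(z,w)\mapsto(e\,z,\,w+\theta),\qquad(z,w)\mapsto(z,w+1),\qquad(z,w)\mapsto(z,w+i),$$
and let $\omega=q^*\omega_Y+ds\wedge d^cs+dd^c|w|^2$.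

The map $(s,w):Z\times\mathbb C\to\mathbb R\times\mathbb C$ is proper: since $Y$ is compact, $\{a\le s\le b\}$ is a compact bundle of closed annuli. It is equivariant for the translation action of the lattice
$$\Lambda_\theta=\langle(1,\theta),(0,1),(0,i)\rangle\subset\mathbb R\times\mathbb C .$$
The group $\Gamma_\theta\cong\mathbb Z^3$ maps isomorphically to $\Lambda_\theta$, which acts freely, properly discontinuously and cocompactly. So the same holds for $\Gamma_\theta$, and $X_\theta$ is a compact complex manifold of dimension $m+2$. A fundamental domain for $\Lambda_\theta$ is $s\in[0,1)$, $w\in[0,1)+i[0,1)$, of volume $1$.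

The form $\omega$ is $\Gamma_\theta$-invariant, because $z\mapsto ez$ is holomorphic, preserves $q$, and changes $s$ by a constant. On a fibre of $q$ we have $\partial s=\frac12d\zeta\ne0$. Hence $\epsilon_1=\partial s$, $\epsilon_2=dw$ and the pull-back of a local $(1,0)$-coframe of $Y$ form a $(1,0)$-coframe: evaluate a linear relation on $\partial_w$ and on vertical vectors. In this coframe $\omega$ is block diagonal with positive blocks, so it is a Hermitian metric.

In Example A, (1) gives $dd^c\omega=-(q^*\eta)^2=2\,\omega_1\wedge\omega_2\neq0$, which is what we wanted.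

We can now state the first two results.

**Theorem 1.** In Example A, so with $\omega=\omega_1+\omega_2+ds\wedge d^cs+dd^c|w|^2$ on the $4$-fold $X_\theta$, there is a dense $G_\delta$ set $\Theta\subset\mathbb R$ such that $v_-(X_\theta,\omega)=0$ for every $\theta\in\Theta$.

**Theorem 2.**
1. If $\theta\in\Theta$, every Hermitian metric on $X_\theta$ has $v_-=0$.
2. For every $n\ge4$ there is a compact complex $n$-fold all of whose Hermitian metrics have $v_-=0$. For $n\le2$ every Hermitian metric has $v_->0$.
3. There is a compact complex $4$-fold all of whose Hermitian metrics have $v_+=+\infty$, and a compact complex $8$-fold all of whose Hermitian metrics have both $v_-=0$ and $v_+=+\infty$.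

A $G_\delta$ set is a countable intersection of open sets; the irrationals are a dense one in $\mathbb R$. Theorem 3, in Section 9, computes the extremal volumes over a natural class of potentials. Let us introduce that class.

**Reduction to a real $3$-torus.** The aim is to reduce the volume to an integral over $(\mathbb R\times\mathbb C)/\Lambda_\theta$. Let $\varphi=\varphi(s,w)$ be smooth, real and $\Lambda_\theta$-invariant; it defines a function on $X_\theta$. We have $\bar\partial\varphi=\varphi_s\bar\partial s+\varphi_{\bar w}d\bar w$, and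
$$\partial\bar\partial\varphi=\varphi_s\partial\bar\partial s+\varphi_{ss}\,\partial s\wedge\bar\partial s+\varphi_{s\bar w}\,\partial s\wedge d\bar w+\varphi_{sw}\,dw\wedge\bar\partial s+\varphi_{w\bar w}\,dw\wedge d\bar w .$$
Since $\frac i\pi\partial\bar\partial s=q^*\eta$,
$$\omega+dd^c\varphi=(\omega_Y+\varphi_s\eta)+\frac i\pi\sum_{j,k}H_{j\bar k}\,\epsilon_j\wedge\bar\epsilon_k,\qquad H=\begin{pmatrix}1+\varphi_{ss}&\varphi_{s\bar w}\\\varphi_{sw}&1+\varphi_{w\bar w}\end{pmatrix}. \tag{4}$$

**Definition (admissible).** Such a $\varphi$ is admissible for $\theta$ if $\varphi_s\in I$ and $H>0$ everywhere.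

By (4), admissibility implies $\omega+dd^c\varphi>0$. The slope $\varphi_s$ selects which form $\omega_Y+u\eta$ sits on the copy of $Y$.

*Example.* In Example A take $\varphi=\frac b{4\pi^2}\cos 2\pi s$ with $|b|<1$. Then $\varphi_s=-\frac b{2\pi}\sin2\pi s\in(-1,1)$ and $H=\mathrm{diag}(1-b\cos2\pi s,\,1)>0$. So $\varphi$ is admissible for every $\theta$.

Now the volume. In (4) the first summand $\alpha$ satisfies $\alpha^{m+1}=0$, and the second, $\beta$, satisfies $\beta^3=0$ and $\beta^2=2\det H\,ds\wedge d^cs\wedge dd^c|w|^2$. So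
$$(\omega+dd^c\varphi)^{m+2}=\tbinom{m+2}2\alpha^m\beta^2=(m+2)(m+1)\,(\omega_Y+\varphi_s\eta)^m\wedge\det H\;ds\wedge d^cs\wedge dd^c|w|^2 .$$
Locally on $Y$ use (3): $d^cs=\frac1{2\pi}d\,\mathrm{Im}\,\zeta+d^c\rho$. The form $d^c\rho$ comes from $Y$ and is killed by the factor of top degree on $Y$. The integral of $\frac1{2\pi}d\,\mathrm{Im}\,\zeta$ over the circle is $1$. For fixed $(s,w)$ the integral over $Y$ is $P(\varphi_s)$. Finally $dd^c|w|^2=\frac2\pi d\lambda$. Hence
$$\int_{X_\theta}(\omega+dd^c\varphi)^{m+2}=\kappa\,\mathcal V(\varphi),\quad\mathcal V(\varphi)=\int_{(\mathbb R\times\mathbb C)/\Lambda_\theta}P(\varphi_s)\det H\,ds\,d\lambda,\quad\kappa=\tfrac2\pi(m+1)(m+2). \tag{5}$$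

## 4. Potentials of $s$ alone and the period-one obstruction

In Example A we want $\mathcal V(\varphi)$ small, and $P(u)=2(1-u^2)$ is small near $u=\pm1$. The sensible first attempt is $\varphi=\varphi(s)$. Then $\Lambda_\theta$-invariance means that $\varphi$ has period $1$, and $H=\mathrm{diag}(1+\varphi'',1)$. The term $P(\varphi')\varphi''$ is the derivative of a periodic function, so
$$\mathcal V(\varphi)=\int_0^1P(\varphi')(1+\varphi'')\,ds=\int_0^1P(\varphi')\,ds=2-2\int_0^1(\varphi')^2ds .$$
For the cosine potential above this is $2-\frac{b^2}{4\pi^2}$. So the volume does move. We would like $\varphi'$ to be close to $1$ half of the time and close to $-1$ the other half.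

This is impossible. Put $v=\varphi'$, which has period $1$ and mean $0$. Positivity of $H$ says $v'>-1$. Travelling from a maximum point of $v$ to the next minimum point takes a distance less than $1$, so $b-a<1$, where $a=\min v$ and $b=\max v$. Integrating $(v-a)(v-b)\le0$ gives $\int v^2\le-ab\le\frac{(b-a)^2}4<\frac14$. So $\mathcal V(\varphi)>\frac32$ for all admissible $\varphi(s)$.

Adding a function of $w$ does not help. If $\varphi=a(s)+b(w)$ is invariant, then $b$ has periods $1,i$, and $a(s+1)-a(s)=b(w)-b(w+\theta)$ is a constant, which is $0$ by averaging over the unit square. Then $\det H=(1+a'')(1+b_{w\bar w})$, and the $w$-integral of the second factor is $1$. If $\varphi$ is admissible, then $H_{11}=1+a''>0$ and $\mathcal V(\varphi)=\int_0^1P(a')ds>\frac32$ as before.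

The obstruction is the period. If period $k$ were allowed, there would be time to climb from slope near $-1$ to slope near $+1$ using $|\varphi''|\le\frac12$, then stay there for about $k/2$, and so on. The average of $P(\varphi')$ would be close to $0$, up to an error $O(1/k)$ coming from the ramps. But a $k$-periodic function of $s$ lives on a $k$-fold cover of $X_\theta$, not on $X_\theta$.

## 5. A closed circle of length $k$ when $\theta=p/k$

Here is what removes the obstruction. Suppose $\theta=p/k$ with $p$ prime to $k$, and let $\mathcal L=\frac1k\mathbb Z+i\mathbb Z$. Look at the image of $\mathbb R\times\mathcal L$ in the torus $(\mathbb R\times\mathbb C)/\Lambda_{p/k}$. Modulo $\mathbb Z[i]$ there are $k$ points in $\mathcal L$. One turn $s\mapsto s+1$ moves the point $j/k$ to $(j+p)/k$, and since $p$ generates $\mathbb Z/k$ these points form a single cycle. So the image is one closed circle of length $k$. A function on it is a $k$-periodic function of $s$: on the line over $j/k$ it is $\psi(s-n)$ with $np\equiv j$ mod $k$. For $k=2$, $p=1$ it is $\psi(s)$ over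 $0$ and $\psi(s-1)$ over $\frac12$.

It remains to make only a neighborhood of this circle count. The weight in (5) is $\det H$, whose second diagonal entry is $1+\varphi_{w\bar w}$. If $\varphi$ is a Green function $G(w)$ with $G_{w\bar w}=-1$ off $\mathcal L$, then $\det H=0$ off $\mathcal L$, and all the mass sits at the poles. We truncate $G$ at a very negative level, and on the truncated part add $\psi(s-n)$. The switching on of $\psi$ produces cross terms; they will turn out to be of size $R^{-2}$ against a convexity gain of size $R^{-1}$, where $-R$ is the level of truncation.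

For fixed $k$ this gives small volume, not zero. To treat one fixed manifold, we approximate a suitable $\theta$ by infinitely many fractions, using Baire's theorem.

**Proposition 4.** Let $u_-<0<u_+$ be in $I$, let $t=\frac{-u_-}{u_+-u_-}\in(0,1)$ (so $tu_++(1-t)u_-=0$), and let $\gamma>0$. There is $k_0$ such that for all $k\ge k_0$ and all $p$ prime to $k$ there is a function $\varphi$ admissible for $\theta=p/k$ with
$$\big|\mathcal V(\varphi)-tP(u_+)-(1-t)P(u_-)\big|<\gamma .$$

## 6. Building the potential from a truncated Green function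

We prove Proposition 4. Let $M=\max_{[u_-,u_+]}P$, let $\ell=2(u_+-u_-)$, and fix $\varepsilon>0$ with $\varepsilon M\le\gamma/4$. Choose $k_0$ with $2(\ell+1)M/k_0\le\gamma/4$ and $\min(t,1-t)\,k_0\ge\ell+1$. Let $k\ge k_0$ and let $p$ be prime to $k$.

**Step 1 (the $k$-periodic slope profile).** We need a function $\psi$ whose slope is almost always $u_+$ or $u_-$ and whose second derivative is small. Take the continuous $k$-periodic trapezoidal wave equal to $u_+$ on an interval of length $tk-\ell\ge1$ and to $u_-$ on an interval of length $(1-t)k-\ell\ge1$, joined by two affine ramps of slope $\pm\frac12$ and length $\ell$. The lengths add up to $k$. Its mean is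
$$\tfrac1k\big[(tk-\ell)u_++((1-t)k-\ell)u_-+\ell(u_++u_-)\big]=0 .$$
Convolve with an even mollifier supported in $(-\frac12,\frac12)$. The mean is preserved, the values stay in $[u_-,u_+]$, and the Lipschitz constant stays at most $\frac12$. Let $\psi$ be a primitive of the result. It is smooth, and $k$-periodic because the mean is $0$. Moreover $\psi'\in[u_-,u_+]$ and $|\psi''|\le\frac12$.

On one period, $\psi'=u_+$ on an interval of length $tk-\ell-1$ and $\psi'=u_-$ on an interval of length $(1-t)k-\ell-1$. On the remaining set, of length $2(\ell+1)$, $0\le P(\psi')\le M$. So $\int_0^kP(\psi')ds-k\big(tP(u_+)+(1-t)P(u_-)\big)$ equals the integral over the remaining set minus $(\ell+1)(P(u_+)+P(u_-))$. Both numbers lie in $[0,2(\ell+1)M]$. Hence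
$$\Big|\frac1k\int_0^kP(\psi')\,ds-tP(u_+)-(1-t)P(u_-)\Big|\le\frac{2(\ell+1)M}k\le\frac\gamma4 . \tag{6}$$

**Step 2 (the Green function).** We construct a function of $w$ that removes all mass off $\mathcal L$. Put $c=\frac2{\pi k}$. We claim that there is a real $\mathcal L$-periodic function $G$, smooth off $\mathcal L$, with $G_{w\bar w}=-1$ off $\mathcal L$ and $G-c\log|w|$ smooth near $0$.

Let $\chi$ be a cut-off equal to $1$ near $0$ with small support, and let $g$ be the $\mathcal L$-periodization of $c\chi\log|w|$. As a distribution, $(\log|w|)_{w\bar w}=\frac14\Delta\log|w|=\frac\pi2\delta_0$. So on the torus $\mathbb C/\mathcal L$, which has area $\frac1k$, $g_{w\bar w}=\frac{\pi c}2\delta_0+h=\frac1k\delta_0+h$ with $h$ smooth. Integrating, $\int h=-\frac1k$. Thus $-1-h$ has integral $-\frac1k+\frac1k=0$, so $v_{w\bar w}=-1-h$ has a smooth real solution $v$ on the torus. Then $G=g+v$ is as claimed.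

Choose $r_0<\frac1{2k}$. The open discs $\Delta_\zeta$ of radius $r_0$ around the points $\zeta\in\mathcal L$ are disjoint. Choose $R_0>0$ with $G\ge-R_0$ outside $\bigcup\Delta_\zeta$. For $x<-R_0$ let $a(x)$ be the area of $\{G<x\}\cap\Delta_\zeta$. It does not depend on $\zeta$, is nondecreasing, and tends to $0$ as $x\to-\infty$, since these sets shrink to the pole.

**Step 3 (flux formula).** This step computes the mass carried by a shell near a pole. We claim: if $f$ is continuous with compact support in $(-\infty,-R_0)$, then
$$\int_{\Delta_\zeta}f(G)\,|G_w|^2\,d\lambda=\int f(x)\Big(\frac1k-a(x)\Big)dx . \tag{7}$$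

Put $E(x)=-\int_x^\infty f$. Then $E$ is $C^1$ with $E'=f$, $E=0$ to the right of the support of $f$, and $E=E_{-\infty}:=-\int f$ to the left of it. Since $G\ge-R_0$ on $\partial\Delta_\zeta$, the function $E(G)$ vanishes near $\partial\Delta_\zeta$, and it equals $E_{-\infty}$ near $\zeta$. Off the pole $G_{w\bar w}=-1$ and $G_{\bar w}=\overline{G_w}$, so
$$\partial_{\bar w}\big(E(G)G_w\big)=f(G)|G_w|^2-E(G).$$
Integrate over $\Delta_\zeta\setminus\{|w-\zeta|\le r\}$, using $\int_\Omega\partial_{\bar w}V\,d\lambda=\frac1{2i}\oint_{\partial\Omega}V\,dw$. The outer boundary contributes nothing. Near the pole $G_w=\frac c{2(w-\zeta)}+$ smooth, so the inner circle, traversed clockwise, contributes in the limit $r\to0$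
$$-\frac1{2i}\,E_{-\infty}\cdot\frac c2\cdot2\pi i=-\frac{\pi c}2E_{-\infty}=\frac1k\int f .$$
Therefore $\int_{\Delta_\zeta}f(G)|G_w|^2d\lambda=\frac1k\int f+\int_{\Delta_\zeta}E(G)\,d\lambda$. By Fubini
$$\int_{\Delta_\zeta}E(G)\,d\lambda=-\int_{\Delta_\zeta}\int_{\{x>G(w)\}}f(x)\,dx\,d\lambda=-\int f(x)a(x)\,dx,$$
which proves (7).

**Step 4 (truncation profiles and the definition of $\varphi$).** We now truncate $G$ and insert $\psi$. Let $\mu\in C^\infty(\mathbb R)$ with $\mu'=0$ on $(-\infty,-3]$, $\mu''>0$ on $(-3,-1)$, and $\mu(y)=y$ for $y\ge-1$. So $\mu'$ increases from $0$ to $1$ on $[-3,-1]$. Choose $J=[j_1,j_2]\subset(-3,-1)$ with $\mu'(j_1)\ge1-\varepsilon$, and $B\in C^\infty(\mathbb R,[0,1])$ with $B=1$ on $(-\infty,j_1]$ and $B=0$ on $[j_2,\infty)$. Let $m_0=\min_J\mu''>0$. The point of the choice is that $\psi$ is switched on inside $J$, where $\mu$ is strictly convex, and yet almost all of the mass $\int\mu''=1$ lies to the left of $J$, where $B=1$.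

For $\zeta=\frac jk+il\in\mathcal L$ put $\psi_\zeta(s)=\psi(s-n)$, where $np\equiv j$ mod $k$. This is well defined because $\psi$ is $k$-periodic. For $R>R_0$ let $\varphi=G$ outside $\bigcup\Delta_\zeta$, and
$$\varphi=F(s,G(w)),\qquad F(s,x)=R\,\mu(x/R)+B(x/R)\,\psi_\zeta(s)\qquad\text{on }\Delta_\zeta .$$
Where $G\ge-R$ this equals $G$; that includes a neighborhood of $\partial\Delta_\zeta$ in the disc, since $R>R_0$. Where $G\le-3R$, in particular near $\zeta$, it equals $R\mu(-3)+\psi_\zeta(s)$, which extends smoothly across $w=\zeta$. So $\varphi$ is smooth.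

It is $\Lambda_{p/k}$-invariant. Indeed, passing from $\zeta$ to $\zeta+\frac pk$ replaces $j,n$ by $j+p,n+1$, so $\psi_{\zeta+p/k}(s+1)=\psi(s+1-n-1)=\psi_\zeta(s)$. Also $\psi_{\zeta+1}=\psi_{\zeta+i}=\psi_\zeta$, and $G$ is invariant under $\frac pk,1,i\in\mathcal L$.

**Step 5 ($\varphi_s\in I$ and $H\ge0$ for large $R$).** Outside the discs $\varphi_s=0$ and $H=\mathrm{diag}(1,0)$. On the discs write $y=G/R$, with $\mu,B$ and their derivatives evaluated at $y$. First, $\varphi_s=B\psi_\zeta'\in[u_-,u_+]\subset I$, because $0\in[u_-,u_+]$. Next, $\varphi_{w\bar w}=F_{xx}|G_w|^2+F_xG_{w\bar w}$ with $G_{w\bar w}=-1$, so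
$$H_{11}=1+B\psi_\zeta''\in[\tfrac12,\tfrac32],\qquad H_{22}=(1-F_x)+F_{xx}|G_w|^2,\qquad|H_{12}|^2=F_{sx}^2|G_w|^2,$$
$$\det H=H_{11}(1-F_x)+\big[H_{11}F_{xx}-F_{sx}^2\big]|G_w|^2, \tag{8}$$
where $F_x=\mu'+\frac1RB'\psi_\zeta$, $F_{xx}=\frac1R\mu''+\frac1{R^2}B''\psi_\zeta$ and $F_{sx}=\frac1RB'\psi_\zeta'$. Near the pole $F_{xx}=F_{sx}=0$, and the bracket term in (8) is read as $0$.

If $y\notin J$, then $B'=B''=0$, so $F_x=\mu'\in[0,1]$, $F_{xx}=\mu''/R\ge0$ and $F_{sx}=0$. Thus $\det H\ge0$.

If $y\in J$, then $0\le\mu'\le\mu'(j_2)<1$ and $\mu''\ge m_0$. With $k,\psi,\mu,B$ fixed, for $R$ large we have $0\le1-F_x\le2$, $F_{xx}\ge0$, and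
$$H_{11}F_{xx}-F_{sx}^2\ \ge\ \frac12\Big(\frac{m_0}R-\frac{|B''\psi_\zeta|}{R^2}\Big)-\frac{(B'\psi_\zeta')^2}{R^2}\ \ge0 .$$
This is the comparison of $R^{-1}$ with $R^{-2}$ announced above; it works because both terms carry the same factor $|G_w|^2$. So again $\det H\ge0$. Since $H_{11}>0$ and $\det H\ge0$ everywhere, $H\ge0$ for $R$ large.

**Step 6 (the volume as $R\to\infty$).** We compute $\lim\mathcal V(\varphi)$, integrating over $s\in[0,1)$ and $w\in\mathbb C/\mathbb Z[i]$, which contains $k$ of the discs. Outside the discs $\det H=0$. Inside, split $\det H$ by (8).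

The first term is $P(\varphi_s)H_{11}(1-F_x)\le M\cdot\frac32\cdot2=3M$. It vanishes where $G\ge-R$, because $F_x=1$ there. So its integral lies in $[0,\,3M\,k\,a(-R)]$ and tends to $0$.

The second term is supported where $-3R\le G\le-R$. For fixed $s$ and $\zeta$ it has the form $f(G)|G_w|^2$ with $f$ continuous and supported in $[-3R,-R]\subset(-\infty,-R_0)$. Apply (7), substitute $x=Ry$, and sum over the $k$ points of $\mathcal L$ mod $\mathbb Z[i]$. The shifts $n$ run once over $\mathbb Z/k$, so $\sum_\zeta\int_0^1ds$ of a quantity depending on $\psi_\zeta$ becomes $\int_0^kds$ of the same quantity for $\psi$. The integral of the second term is therefore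
$$\int_0^kds\int_{-3}^{-1}P(B\psi')\Big[(1+B\psi'')\big(\mu''+\tfrac1RB''\psi\big)-\tfrac1R(B'\psi')^2\Big]\Big(\frac1k-a(Ry)\Big)dy .$$
On $[-3,-1]$ we have $0\le a(Ry)\le a(-R)\to0$. So as $R\to\infty$ this converges to
$$\frac1k\int_{-3}^{-1}\mu''(y)\int_0^kP(B\psi')(1+B\psi'')\,ds\,dy .$$
For fixed $y$, if $Q'=P$, then $P(B\psi')B\psi''=\partial_s\big(Q(B\psi')\big)$ is the derivative of a $k$-periodic function and integrates to $0$. Hence
$$\lim_{R\to\infty}\mathcal V(\varphi)=\int_{-3}^{-1}\mu''(y)\,A(B(y))\,dy,\qquad A(b)=\frac1k\int_0^kP(b\,\psi'(s))\,ds\in[0,M]\quad\text{for }0\le b\le1. \tag{9}$$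
The measure $\mu''dy$ has total mass $1$, and $B=1$ except on a set of mass at most $1-\mu'(j_1)\le\varepsilon$. So the limit differs from $A(1)=\frac1k\int_0^kP(\psi')ds$ by at most $\varepsilon M\le\frac\gamma4$. With (6), it differs from $tP(u_+)+(1-t)P(u_-)$ by at most $\frac\gamma2$. Fix $R$ so large that Step 5 applies and
$$|\mathcal V(\varphi)-tP(u_+)-(1-t)P(u_-)|<\tfrac34\gamma .$$

**Step 7 (strict positivity).** So far we only have $H\ge0$. For $0<\delta<1$, $H((1-\delta)\varphi)=(1-\delta)H(\varphi)+\delta\,\mathrm{Id}>0$, and $(1-\delta)\varphi_s\in[u_-,u_+]\subset I$. So $(1-\delta)\varphi$ is admissible. As $\delta\to0$, $\mathcal V((1-\delta)\varphi)\to\mathcal V(\varphi)$. For small $\delta$ the error is less than $\gamma$, and Proposition 4 is proved. $\blacksquare$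

## 7. Shearing the lattice, Baire's theorem, and the proof of Theorem 1

We now pass from fractions to a single $\theta$. The first point is that admissible functions survive small changes of $\theta$.

**Lemma 5.** If $\varphi_0$ is admissible for $\theta_0$, then for every $\theta$ near $\theta_0$ there is $\varphi_\theta$ admissible for $\theta$, with $\mathcal V(\varphi_\theta)\to\mathcal V(\varphi_0)$ as $\theta\to\theta_0$.

*Proof.* Shear: for real $a,b$ put $\varphi_\theta(s,a+ib)=\varphi_0\big(s,\,a-(\theta-\theta_0)s+ib\big)$. This is invariant under $(0,1)$ and $(0,i)$. Its value at $(s+1,a+\theta+ib)$ is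
$$\varphi_0\big(s+1,\,a-(\theta-\theta_0)s+\theta_0+ib\big)=\varphi_0\big(s,\,a-(\theta-\theta_0)s+ib\big)=\varphi_\theta(s,a+ib),$$
so $\varphi_\theta$ is $\Lambda_\theta$-invariant. The compact set $K=\{s\in[0,1],\ w\in[0,1]+i[0,1]\}$ contains a fundamental domain of every $\Lambda_\theta$. The derivatives of $\varphi_\theta$ of order at most $2$ are linear combinations of derivatives of $\varphi_0$ at sheared points, with coefficients polynomial in $\theta-\theta_0$. The derivatives of $\varphi_0$ are periodic, hence bounded and uniformly continuous. So on $K$ the derivatives of $\varphi_\theta$ of order at most $2$ converge uniformly to those of $\varphi_0$. On $K$, $(\varphi_0)_s$ has values in a compact subset of the open interval $I$, and the eigenvalues of $H(\varphi_0)$ are bounded below by a positive constant. Hence $\varphi_\theta$ is admissible for $\theta$ near $\theta_0$. Both integrals $\mathcal V$ can be taken over $[0,1)\times([0,1)+i[0,1))$, so $\mathcal V(\varphi_\theta)\to\mathcal V(\varphi_0)$. $\blacksquare$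

*Proof of Theorem 1.* Take Example A, and for $N\ge1$ let
$$U_N=\{\theta\in\mathbb R:\ \text{there is }\varphi\text{ admissible for }\theta\text{ with }\mathcal V(\varphi)<1/N\}.$$
By Lemma 5, $U_N$ is open. To see that it is dense, take $u_\pm=\pm(1-\tau)$ and $t=\frac12$, with $\tau\in(0,1)$ so small that $tP(u_+)+(1-t)P(u_-)=2\big(1-(1-\tau)^2\big)<\frac1{2N}$. By Proposition 4 with $\gamma=\frac1{2N}$, $U_N$ contains all reduced fractions $p/k$ with $k\ge k_0(N)$, and these are dense in $\mathbb R$. By Baire's theorem (a countable intersection of dense open subsets of $\mathbb R$ is dense), $\Theta=\bigcap_NU_N$ is a dense $G_\delta$ set. If $\theta\in\Theta$, then (5) gives for every $N$ a $\varphi$ with $\omega+dd^c\varphi>0$ and $\int_{X_\theta}(\omega+dd^c\varphi)^4<\kappa/N$. So $v_-(X_\theta,\omega)=0$. $\blacksquare$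

This settles the question: the infimum can be $0$.

## 8. Comparing two Hermitian metrics on the same manifold

We have one bad metric on $X_\theta$; to conclude for all metrics, we compare. The tool is the Tosatti–Weinkove theorem (J. Amer. Math. Soc. 23 (2010)): for a Hermitian metric $\omega'$ and a smooth positive volume form $\nu$ on a compact complex $n$-fold there are $c>0$ and a smooth real $u$ with $\omega'+dd^cu>0$ and $(\omega'+dd^cu)^n=c\,\nu$.

**Lemma 6 (comparison).** Let $\omega,\omega'$ be Hermitian metrics on a compact complex $n$-fold $X$ and let $C>0$. If $\omega'\le C\omega$, then $v_-(\omega')\le C^nv_-(\omega)$ and $v_+(\omega')\le C^nv_+(\omega)$. In particular, whether $v_->0$, and whether $v_+<\infty$, depends only on $X$.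

*Proof.* We use that $0<\alpha\le\beta$ for $(1,1)$-forms implies $\alpha^n\le\beta^n$.

**Step 1 (the bound for $v_-$).** Given $\varphi$ with $\omega+dd^c\varphi>0$, we look for a competitor for $\omega'$ with controlled volume. Solve $(\omega'+dd^cu)^n=c\,C^n(\omega+dd^c\varphi)^n$ with $\omega'+dd^cu>0$. At a maximum point of $u-C\varphi$ we have $dd^cu\le C\,dd^c\varphi$, so
$$0<\omega'+dd^cu\le\omega'+C\,dd^c\varphi\le C(\omega+dd^c\varphi).$$
Comparing top powers at that point gives $c\le1$. Hence $v_-(\omega')\le\int_X(\omega'+dd^cu)^n\le C^n\int_X(\omega+dd^c\varphi)^n$. Take the infimum over $\varphi$.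

**Step 2 (the bound for $v_+$).** Given $\varphi'$ with $\omega'+dd^c\varphi'>0$, we look for a competitor for $\omega$ with at least as much volume. Solve $(C\omega+dd^cu)^n=c\,(\omega'+dd^c\varphi')^n$ with $C\omega+dd^cu>0$. At a minimum point of $u-\varphi'$ we have $C\omega+dd^cu\ge\omega'+dd^c\varphi'>0$, so $c\ge1$. Hence
$$\int_X(\omega'+dd^c\varphi')^n\le\int_X(C\omega+dd^cu)^n=C^n\int_X\big(\omega+dd^c(u/C)\big)^n\le C^nv_+(\omega).$$

The last assertion follows because on a compact manifold any two Hermitian metrics are bounded by multiples of each other. $\blacksquare$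

*Proof of Theorem 2(1).* Combine Theorem 1 and Lemma 6. $\blacksquare$

*Proof of Theorem 2(2).* Let $n\ge4$, $\theta\in\Theta$, and let $W=(\mathbb P^1)^{n-4}$ with a Kähler form $\omega_W$ (a point if $n=4$). For $\varphi$ on $X_\theta$ with $\omega+dd^c\varphi>0$, pulled back to $X_\theta\times W$,
$$\int_{X_\theta\times W}(\omega+\omega_W+dd^c\varphi)^n=\binom n4\int_{X_\theta}(\omega+dd^c\varphi)^4\int_W\omega_W^{n-4}.$$
The infimum over $\varphi$ is $0$, so $v_-(\omega+\omega_W)=0$. By Lemma 6 the same holds for every Hermitian metric on $X_\theta\times W$.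

If $n=1$ the volume is a positive constant. If $n=2$, there is a Gauduchon metric $\omega_G$ (Gauduchon, 1977), and $dd^c\omega_G=0$. By (2), $v_-(\omega_G)=\int\omega_G^2>0$. Lemma 6 gives $v_->0$ for every Hermitian metric. $\blacksquare$

## 9. Convex and concave envelopes of $P$

Proposition 4 realizes two-point averages of $P$. We now show that among admissible potentials nothing beyond such averages can occur.

**Definition (envelopes).** Let $P_*$ be the convex envelope of $P$ on $I$, i.e. the largest convex minorant; it exists because $P>0$ has the convex minorant $0$. Let $P^*$ be the concave envelope, i.e. the least concave majorant, with $P^*\equiv+\infty$ if $P$ has no concave majorant.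

*Example.* In Example A, $P=2(1-u^2)$ on $(-1,1)$ is concave, so $P^*=P$. A convex minorant at $0$ is at most $\frac12P(u)+\frac12P(-u)\to0$ as $u\to1$, and $0$ is a convex minorant, so $P_*(0)=0$. In Example B, $P=(1+u)^2$ is convex, so $P_*=P$. Take $u_-=-\frac12$, $u_+=T$, $t=\frac{1/2}{T+1/2}=\frac1{2T+1}$. Then $tu_++(1-t)u_-=0$ and
$$tP(u_+)=\frac{(1+T)^2}{2T+1}\to\infty\quad\text{as }T\to\infty .$$
A concave majorant would be at least $tP(u_+)$ at $0$ for all $T$, so there is none, and $P^*(0)=+\infty$.

**Theorem 3 (envelope formula).** In the setting of Section 3, for every $\theta\in\mathbb R$ and every admissible $\varphi$,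
$$\kappa P_*(0)\le\int_{X_\theta}(\omega+dd^c\varphi)^{m+2}\le\kappa P^*(0),$$
and for $\theta$ in a dense $G_\delta$ subset of $\mathbb R$ both bounds are the exact infimum and supremum over admissible $\varphi$. In particular, for such $\theta$, $v_-(X_\theta,\omega)\le\kappa P_*(0)$ and $v_+(X_\theta,\omega)\ge\kappa P^*(0)$.

*Proof.*

**Step 1 (two conserved quantities).** We show that for admissible $\varphi$ the weight $\det H$ has total mass $1$ and that $\varphi_s$ has mean $0$ with respect to it. All integrals are over the torus $(\mathbb R\times\mathbb C)/\Lambda_\theta$, of volume $1$, so we can integrate by parts freely. Expand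
$$\det H=1+\varphi_{ss}+\varphi_{w\bar w}+\varphi_{ss}\varphi_{w\bar w}-|\varphi_{sw}|^2 .$$
We have $\int\varphi_{ss}=\int\varphi_{w\bar w}=0$ and $\int\varphi_{ss}\varphi_{w\bar w}=-\int\varphi_{ss\bar w}\varphi_w=\int\varphi_{s\bar w}\varphi_{sw}=\int|\varphi_{sw}|^2$. So $\int\det H=1$.

For $\int\varphi_s\det H$, look at the terms one by one:

* $\int\varphi_s=0$ and $\int\varphi_s\varphi_{ss}=\frac12\int(\varphi_s^2)_s=0$.
* $\int\varphi_s\varphi_{w\bar w}=-\int\varphi_{s\bar w}\varphi_w$. This is real, so it equals its average with its conjugate, which is $-\frac12\int(\varphi_{s\bar w}\varphi_w+\varphi_{sw}\varphi_{\bar w})=-\frac12\int\partial_s|\varphi_w|^2=0$.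
* $\int\varphi_s\varphi_{ss}\varphi_{w\bar w}=\frac12\int(\varphi_s^2)_s\varphi_{w\bar w}=-\frac12\int\varphi_s^2\,\varphi_{sw\bar w}=\int\varphi_s\varphi_{s\bar w}\varphi_{sw}=\int\varphi_s|\varphi_{sw}|^2$, which cancels the contribution of $-|\varphi_{sw}|^2$.

Hence $\int\varphi_s\det H=0$.

**Step 2 (the bounds).** By Step 1, the image of $\det H\,ds\,d\lambda$ under $\varphi_s$ is a probability measure $\nu$ with compact support in $I$ and mean $0$, and $\mathcal V(\varphi)=\int P\,d\nu$. Jensen's inequality gives $\int P\,d\nu\ge\int P_*\,d\nu\ge P_*(0)$, and likewise $\int P\,d\nu\le P^*(0)$ (trivially if $P^*\equiv+\infty$). Multiply by $\kappa$ and use (5).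

**Step 3 (envelopes are given by two-point averages).** To match these bounds with Proposition 4, we show that $P_*(0)$ (resp. $P^*(0)$) is the infimum (resp. supremum) of $tP(u_+)+(1-t)P(u_-)$ over $u_\pm\in I$ and $t\in[0,1]$ with $tu_++(1-t)u_-=0$.

First, every finitely supported probability measure $\nu$ on $I$ with mean $x$ is a convex combination of probability measures with mean $x$ supported on at most two points. We argue by induction on the number of points in the support. If $x$ is in the support, split off the part of $\nu$ at $x$. If not, there are $a<x<b$ in the support. Let $\nu_{ab}$ be the probability measure on $\{a,b\}$ with mean $x$, and subtract from $\nu$ the largest multiple of $\nu_{ab}$ that leaves a nonnegative measure. In both cases the support loses a point, and the remainder, if nonzero, has mean $x$ after normalization.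

For $x\in I$ let $E(x)$ and $E^*(x)$ be the infimum and the supremum of $tP(a)+(1-t)P(b)$ over $a,b\in I$, $t\in[0,1]$ with $ta+(1-t)b=x$. By what we just showed, $E(x)\le\int P\,d\nu\le E^*(x)$ for every finitely supported $\nu$ on $I$ with mean $x$. Mixing nearly optimal two-point measures at $x_0$ and $x_1$ with weights $1-r$ and $r$ gives a measure on at most four points with mean $(1-r)x_0+rx_1$. So $E((1-r)x_0+rx_1)\le(1-r)E(x_0)+rE(x_1)$: $E$ is convex. It satisfies $0\le E\le P$, and every convex minorant of $P$ is at most $E$. So $E=P_*$.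

In the same way $E^*$ is concave with values in $(-\infty,+\infty]$, $E^*\ge P$, and every concave majorant of $P$ is at least $E^*$. If $P$ has a concave majorant, $E^*$ is finite and $E^*=P^*$. If not, $E^*$ cannot be finite everywhere, so $E^*(x_1)=+\infty$ for some $x_1\in I$. If $x_1\ne0$, choose $x_0\in I$ on the other side of $0$, which is possible as $I$ is open, and write $0=(1-r)x_0+rx_1$ with $0<r<1$. Concavity gives $E^*(0)\ge(1-r)P(x_0)+rE^*(x_1)=+\infty$. So $E^*(0)=+\infty=P^*(0)$ in this case.

**Step 4 (realization for generic $\theta$).** A two-point average at $0$ either has $u_-<0<u_+$ (after renaming) with $t=\frac{-u_-}{u_+-u_-}$, or is degenerate and has the value $P(0)$. The value $P(0)$ is $\mathcal V(0)$, realized by $\varphi=0$ for every $\theta$. The other values are approximated to any accuracy, for all reduced $p/k$ with $k$ large, by Proposition 4. For $N\ge1$ let $U_N^-$ be the set of $\theta$ having an admissible $\varphi$ with $\mathcal V(\varphi)<P_*(0)+\frac1N$. Let $U_N^+$ be the set of $\theta$ having an admissible $\varphi$ with $\mathcal V(\varphi)>P^*(0)-\frac1N$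 (resp. $\mathcal V(\varphi)>N$ if $P^*(0)=+\infty$). By Step 3 and the above, these sets contain all reduced fractions with large denominator, so they are dense. By Lemma 5 they are open. By Baire's theorem $\bigcap_N(U_N^-\cap U_N^+)$ is a dense $G_\delta$ set, and for $\theta$ in it both bounds of Step 2 are exact. Since admissible potentials satisfy $\omega+dd^c\varphi>0$, the last statement follows. $\blacksquare$

*Proof of Theorem 2(3).* In Example B, $P^*(0)=+\infty$. By Theorem 3 there is a dense $G_\delta$ set of $\theta$ for which the $4$-fold $X^B=X_\theta$ built from Example B, with its metric $\omega_B=\omega$, has $v_+=+\infty$. By Lemma 6 this holds for every Hermitian metric on $X^B$.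

For the $8$-fold, let $X^A$ be as in Theorem 1 with $\theta\in\Theta$ and metric $\omega_A$. On $X^A\times X^B$ use the metric $\omega_A+\omega_B$ and potentials $\varphi_A+\varphi_B$, with $\omega_A+dd^c\varphi_A>0$ and $\omega_B+dd^c\varphi_B>0$. The volumes are
$$\binom84\int_{X^A}(\omega_A+dd^c\varphi_A)^4\int_{X^B}(\omega_B+dd^c\varphi_B)^4 .$$
Varying $\varphi_A$ with $\varphi_B=0$ gives $v_-=0$. Varying $\varphi_B$ with $\varphi_A=0$ gives $v_+=+\infty$. Lemma 6 extends both to all Hermitian metrics on $X^A\times X^B$. $\blacksquare$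

Dimension $3$ is not decided by this argument. There the construction would need $m=1$, and then $P(u)=\int_Y\omega_Y+u\int_Y\eta$ is affine, so $P_*(0)=P(0)>0$.
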